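# Unbounded extremal fields for circulation integrals in $\mathbf R^n$, $n\ge 3$

## A closed curve whose extremal field is unbounded

Vector arrows are omitted throughout; all fields are $\mathbf R^n$-valued.

**Theorem 1.** Let $n\ge 3$. There is a simple, closed, rectifiable curve $\Gamma\subset\mathbf R^n$ through $0$, locally a finite union of segments away from $0$, with the following property. Let $t$ be its unit tangent, let
$$A_\Gamma=\sup\Big\{\int_\Gamma\varphi\cdot t:\ \varphi\in C_c^\infty(\mathbf R^n;\mathbf R^n),\ \int_{\mathbf R^n}|\nabla\varphi|^n\le1\Big\},$$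
and let $\varphi_\Gamma\in\dot W^{1,n}(\mathbf R^n;\mathbf R^n)$ be the field, unique modulo constants, with $\|\nabla\varphi_\Gamma\|_{L^n}=1$ and $\int_\Gamma\varphi_\Gamma\cdot t=A_\Gamma$. Then $\varphi_\Gamma$ is not essentially bounded in any neighborhood of $0$. In particular no choice of the additive constant makes it bounded, and it has no representative continuous at $0$. Consequently, for the divergence-free bounded measure $\mu=A_\Gamma^{-1}\,t\,\mathcal H^1\llcorner\Gamma$, the solution $\varphi\in\dot W^{1,n}(\mathbf R^n;\mathbf R^n)$ of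
$$-\sum_{i=1}^n\partial_i\big(|\nabla\varphi|^{n-2}\partial_i\varphi\big)=\mu \tag{1}$$
is not in $L^\infty\cap C$ for any choice of the additive constant.

We now unpack this. The space $\dot W^{1,n}$, which we call $X$, consists of the locally integrable fields with $\nabla\varphi\in L^n$, taken modulo constants, with norm $\|\nabla\varphi\|_n$. The exponent is critical: $\varphi$ and $\varphi(\cdot/\lambda)$ have the same norm. Membership in $X$ does not imply boundedness. For example, multiply $\log|\log|x||$ by a cutoff near $0$ and by a fixed vector. Its gradient has size $\frac1{|x||\log|x||}$ near $0$, and $\int_0^{1/4}r^{-n}|\log r|^{-n}r^{n-1}\,dr=\int_0^{1/4}\frac{dr}{r|\log r|^n}<\infty$, so it lies in $X$, but it tends to infinity at $0$.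

A bounded $\mathbf R^n$-valued Radon measure $\mu$, with total variation $\|\mu\|$, is divergence-free if $\int\nabla h\cdot d\mu=0$ for all $h\in C_c^\infty(\mathbf R^n)$. The measure $t\,\mathcal H^1\llcorner\Gamma$ carried by a closed curve has this property, since $\nabla h\cdot t$ is the derivative of $h$ along the curve. The same measure on a segment from $P$ to $Q$ does not: the integral is $h(Q)-h(P)$.

We use one deep fact, due to Bourgain, Brezis and Mironescu and to Bourgain and Brezis. There is a constant $C_n$ such that for every divergence-free bounded measure $\mu$ and all $\psi\in C_c^\infty(\mathbf R^n;\mathbf R^n)$,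
$$\Big|\int\psi\cdot d\mu\Big|\le C_n\,\|\nabla\psi\|_{n}\,\|\mu\|. \tag{2}$$
So $\psi\mapsto\int\psi\cdot d\mu$ extends uniquely to a continuous functional on $X$, and $\int\varphi\cdot d\mu$, $\int_\Gamma\varphi\cdot t$ denote the values of that extension when $\varphi\in X$. The content of (2) is that a divergence-free measure may be tested against fields that are not bounded, with a constant that sees only the total mass. Equation (1) is understood weakly, $\int|\nabla\varphi|^{n-2}\nabla\varphi:\nabla\psi=\int\psi\cdot d\mu$ for $\psi\in C_c^\infty$. The field $\varphi_\Gamma$ solves it with $\mu=A_\Gamma^{-1}t\,\mathcal H^1\llcorner\Gamma$.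

The paper "Circulation integrals and critical Sobolev spaces: problems of optimal constants" (http://sites.math.rutgers.edu/~brezis/PUBlications/200book.pdf) asks the following.

1. Question (a): is $\varphi_\Gamma\in L^\infty\cap C$ for every simple, closed, rectifiable curve $\Gamma$?
2. Question (b): is the solution of (1) in $L^\infty\cap C$, for a suitable constant, for every divergence-free bounded measure $\mu$?

Theorem 1 says that both answers are no, for every $n\ge3$. Two complements are proved as well; they are not needed for these answers.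

**Theorem 2 (generic failure).** Let $n\ge3$ and let $Y$ be the Banach space of divergence-free elements of $\mathcal M(\mathbf R^n;\mathbf R^n)$ (bounded measures), of $L^1(\mathbf R^n;\mathbf R^n)$, or of the real Hardy space $\mathsf H^1(\mathbf R^n;\mathbf R^n)$. For all $\mu$ in a residual (in particular dense) subset of $Y$, the solution $\varphi$ of (1) is essentially unbounded on every nonempty open subset of $\mathbf R^n$.

**Theorem 3 (positive result).** Let $n\ge3$, let $\mu$ be a divergence-free bounded measure and $\varphi$ the solution of (1). Let $U\subset\mathbf R^n$ be open, $\alpha,\Lambda>0$, and $|\mu|(B_r(x))\le\Lambda r^\alpha$ for $x\in U$, $0<r\le1$. Then $\varphi$ is locally Hölder continuous in $U$. If $U=\mathbf R^n$ and $\operatorname{supp}\mu$ is compact, then $\varphi\in L^\infty\cap C$. So $\varphi_\Gamma\in L^\infty\cap C$ whenever $\mathcal H^1(\Gamma\cap B_r(x))\le\Lambda r^\alpha$ for all $x$ and all $r\le1$, and the $\varphi_\Gamma$ of Theorem 1 is locally Hölder continuous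 on $\mathbf R^n\setminus\{0\}$.

## The solution operator of the $n$-Laplace system

Notation: $n'=n/(n-1)$, $F(A)=|A|^{n-2}A$ for matrices, $B_r=B_r(0)$, $A_r=B_{2r}\setminus B_r$. The letter $C$ is a constant depending only on $n$ unless said otherwise; it may change from line to line. Let $m_r(u)$ be the average of $u$ over $A_r$, and $m_r^z(u)$ the average over $z+A_r$.

**Two inequalities for $F$.** The first measures monotonicity, the second the failure of additivity:
$$(F(A)-F(B)):(A-B)\ \ge\ 2^{1-n}|A-B|^n, \tag{3}$$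
$$|F(A+B)-F(A)-F(B)|\ \le\ C\big(|A|^{n-2}|B|+|A||B|^{n-2}\big). \tag{4}$$
For (3), insert $A:B=\frac12(|A|^2+|B|^2-|A-B|^2)$ to see that the left side equals
$$\tfrac12(|A|^{n-2}+|B|^{n-2})|A-B|^2+\tfrac12(|A|^{n-2}-|B|^{n-2})(|A|^2-|B|^2).$$
The last product is $\ge0$, and $|A-B|^{n-2}\le(2\max(|A|,|B|))^{n-2}\le2^{n-2}(|A|^{n-2}+|B|^{n-2})$. For (4), the right side is symmetric, so let $|B|\le|A|$. Then $|F(A+B)-F(A)|\le(n-1)\sup_{0\le s\le1}|A+sB|^{n-2}|B|\le C|A|^{n-2}|B|$, and $|F(B)|=|B|^{n-1}\le|A|^{n-2}|B|$.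

**Averages.** Elements of $X$ are in $L^n_{loc}$. Poincaré's inequality says $\|u-c\|_{L^n(\Omega)}\le C_\Omega\|\nabla u\|_{L^n(\Omega)}$ for a ball or an annulus $\Omega$, where $c$ is the average over $\Omega$; on $r\Omega$ the constant is $rC_\Omega$. If $E\subset r\Omega$ has measure at least $\kappa r^n$, the average over $E$ differs from $c$ by at most $(|E|^{-1}\int_{r\Omega}|u-c|^n)^{1/n}\le C\|\nabla u\|_{L^n(r\Omega)}$, with $C$ depending on $n,\Omega,\kappa$. Applied on a large ball, this shows that each difference $m_r^z-m_s^{z'}$ is a bounded linear map on $X$. Applied on $B_{4r}\setminus B_r$, it gives the first of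
$$|m_r(u)-m_{r'}(u)|\le C\|\nabla u\|_{L^n(B_{4r}\setminus B_r)}\ \ (r\le r'\le2r),\qquad |m_r(u)-m_s(u)|\le C\big(1+\log\tfrac sr\big)\|\nabla u\|_n\ \ (r\le s), \tag{5}$$
and the second follows by going from $r$ to $s$ in at most $1+\log_2\frac sr$ steps of ratio at most $2$.

**Density of $C_c^\infty$ in $X$.** Let $\chi_J=1$ on $B_{2^J}$, $\chi_J=0$ off $B_{2^{J+1}}$, $|\nabla\chi_J|\le C2^{-J}$. By Poincaré on $A_{2^J}$, $\chi_J(u-m_{2^J}(u))$ differs from $u$ in $X$ by at most $\|\nabla u\|_{L^n(|x|>2^J)}+C\|\nabla u\|_{L^n(A_{2^J})}\to0$. It has compact support and lies in $W^{1,n}$, so mollification finishes.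

**The operator $S$.** The map $u\mapsto\nabla u$ identifies $X$ with a subspace of $L^n$. The subspace is closed: if the gradients converge, normalize $u_j$ to have average $0$ on $B_1$ and use Poincaré on large balls. So $X$ is reflexive. For $T\in X^*$ the functional $u\mapsto\frac1n\|\nabla u\|_n^n-T(u)$ is convex, continuous and coercive, so it has a minimizer. This is an element $S(T)\in X$ with
$$\int F(\nabla S(T)):\nabla\psi=T(\psi)\qquad\text{for all }\psi\in X, \tag{6}$$
and by (3) there is only one. By density, (6) for $\psi\in C_c^\infty$ is enough, so $S$ gives the weak solutions of (1). Let $u=S(T)$. Taking $\psi=u$ gives $\|\nabla u\|_n^n\le\|T\|_{X^*}\|\nabla u\|_n$, and Hölder in (6) gives $\|T\|_{X^*}\le\|\nabla u\|_n^{n-1}$. Hence $\|\nabla S(T)\|_n^{n-1}=\|T\|_{X^*}$. Taking $\psi=S(T)-S(T')$ in the difference of two equations and using (3),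
$$\|\nabla(S(T)-S(T'))\|_n^{n-1}\le2^{n-1}\|T-T'\|_{X^*}, \tag{7}$$
so $S:X^*\to X$ is continuous.

**Two scalings.** Since $F$ is homogeneous of degree $n-1$, $S(c^{n-1}T)=c\,S(T)$ for $c>0$. For $z\in\mathbf R^n$, $\lambda>0$ put $T^{z,\lambda}(\psi)=T(\psi(z+\lambda\,\cdot))$ and $T^\lambda=T^{0,\lambda}$. With $u=S(T)$, substituting $x=z+\lambda y$,
$$\int F\big(\nabla[u(\tfrac{\cdot-z}\lambda)]\big):\nabla\psi\,dx=\lambda^{-(n-1)+n}\int F(\nabla u)(y):(\nabla\psi)(z+\lambda y)\,dy=T(\psi(z+\lambda\,\cdot)),$$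
so
$$S(T^{z,\lambda})=S(T)\big(\tfrac{\cdot-z}\lambda\big),\qquad\|T^{z,\lambda}\|_{X^*}=\|T\|_{X^*}. \tag{8}$$

**The extremal field in terms of $S$.** Write $[\Gamma]$ for the functional of $t\,\mathcal H^1\llcorner\Gamma$. By density, $A_\Gamma=\|[\Gamma]\|_{X^*}$. Suppose $A_\Gamma>0$ and let $u=S([\Gamma])$. Then $\|\nabla u\|_n=A_\Gamma^{1/(n-1)}$ and $[\Gamma](u)=\|\nabla u\|_n^n=A_\Gamma^{n/(n-1)}$, so $A_\Gamma^{-1/(n-1)}u$ has norm $1$ and circulation $A_\Gamma$. By uniqueness
$$\varphi_\Gamma=A_\Gamma^{-1/(n-1)}\,S([\Gamma])=S(A_\Gamma^{-1}[\Gamma]). \tag{9}$$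
So both questions are about boundedness of $S(T)$ for special $T$.

**Definition (vanishing).** $T\in X^*$ vanishes in an open set $V$ if $T(\psi)=0$ for all $\psi\in C_c^\infty(V)$; "vanishes off $\overline B_R$" means that it vanishes in $\mathbf R^n\setminus\overline B_R$. For instance $[\Gamma]$ vanishes in $\mathbf R^n\setminus\Gamma$. If $T$ vanishes in $V$, then $u=S(T)$ satisfies $\operatorname{div}F(\nabla u)=0$ in $V$. By mollification this may be tested with any $W^{1,n}$ field compactly supported in $V$.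

## Energy decay and values at points

Since elements of $X$ need not have values at points, we first secure values where the equation is homogeneous, both at $0$ and at infinity.

**Lemma 1 (decay).** There are $C$ and $\gamma\in(0,1)$ depending only on $n$ such that for $u\in X$:

(a) if $\operatorname{div}F(\nabla u)=0$ in $B_\rho$, then $\int_{B_s}|\nabla u|^n\le C(s/\rho)^\gamma\int_{B_\rho}|\nabla u|^n$ for $0<s\le\rho$;

(b) if $\operatorname{div}F(\nabla u)=0$ in $\mathbf R^n\setminus\overline B_\rho$, then $\int_{|x|>s}|\nabla u|^n\le C(\rho/s)^\gamma\int_{|x|>\rho}|\nabla u|^n$ for $s\ge\rho$.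

**Proof of (a).** The aim is to bound the energy in a ball by the energy in an annulus, then "fill the hole". For $s<\rho$ let $\eta=1$ on $B_{s/2}$, $\eta=0$ off $B_s$, $|\nabla\eta|\le C/s$, and $c=m_{s/2}(u)$. Testing with $\eta^n(u-c)$,
$$\int_{B_{s/2}}|\nabla u|^n\le\int\eta^n|\nabla u|^n\le n\int\eta^{n-1}|\nabla\eta||\nabla u|^{n-1}|u-c|\le C_1\int_{B_s\setminus B_{s/2}}|\nabla u|^n,$$
by Hölder and Poincaré on $A_{s/2}$. Add $C_1\int_{B_{s/2}}|\nabla u|^n$ to both sides: $\int_{B_{s/2}}|\nabla u|^n\le\theta\int_{B_s}|\nabla u|^n$ with $\theta=\frac{C_1}{1+C_1}$. This holds for $s<\rho$, hence for $s=\rho$ by $s\uparrow\rho$. We may take $C_1>1$, so $\theta\in(\frac12,1)$. If $2^{-k-1}\rho<s\le2^{-k}\rho$, iteration gives $\int_{B_s}|\nabla u|^n\le\theta^k\int_{B_\rho}|\nabla u|^n\le\theta^{-1}(s/\rho)^\gamma\int_{B_\rho}|\nabla u|^n$ with $\gamma=\log_2(1/\theta)\in(0,1)$.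

**Proof of (b).** The plan is the same, but the test field must be cut off at infinity, and the cutoff must cost nothing in the limit. For $s>\rho$ let $\eta=0$ on $B_s$, $\eta=1$ off $B_{2s}$, $|\nabla\eta|\le C/s$, $c=m_s(u)$. For $J\ge1$ let $\chi_J=1$ on $B_{2^Js}$, $\chi_J=0$ off $B_{2^{J+1}s}$, $|\nabla\chi_J|\le C(2^Js)^{-1}$. Testing with $\eta^n\chi_J(u-c)$,
$$\int\eta^n\chi_J|\nabla u|^n\le n\int\eta^{n-1}|\nabla\eta||\nabla u|^{n-1}|u-c|+\int|\nabla\chi_J||\nabla u|^{n-1}|u-c|.$$
The first term is at most $C_1\int_{A_s}|\nabla u|^n$ as before. For the second put $e_j=\|\nabla u\|_{L^n(A_{2^js})}$. By Poincaré on $A_{2^Js}$ and by (5), which gives $|m_{2^js}(u)-m_{2^{j+1}s}(u)|\le C(e_j+e_{j+1})$,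
$$(2^Js)^{-1}\|u-c\|_{L^n(A_{2^Js})}\le C\sum_{j\le J}e_j.$$
So the second term is at most
$$Ce_J^{n-1}\sum_{j\le J}e_j\le C\,e_J^{n-1}(J+1)^{1-1/n}\|\nabla u\|_n=C\|\nabla u\|_n\big((J+1)e_J^n\big)^{(n-1)/n}.$$
Since $\sum_Je_J^n<\infty$ and the harmonic series diverges, $\liminf_J(J+1)e_J^n=0$. Letting $J\to\infty$ along a suitable subsequence, $\int_{|x|>2s}|\nabla u|^n\le C_1\int_{A_s}|\nabla u|^n$. Hole filling gives $\int_{|x|>2s}|\nabla u|^n\le\theta\int_{|x|>s}|\nabla u|^n$ for $s>\rho$, then for $s=\rho$ by $s\downarrow\rho$. Iterate as in (a). $\square$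

**Lemma 2 (values at $0$ and at $\infty$).** Let $u\in X$.

(a) If $\int_{B_s}|\nabla u|^n\le Ks^\beta$ for $0<s\le\rho$ (some $K,\beta>0$), then $u(0):=\lim_{r\to0}m_r(u)$ exists. If $\operatorname{div}F(\nabla u)=0$ in $B_\rho$, it exists and $|u(0)-m_r(u)|\le C(r/\rho)^{\gamma/n}\|\nabla u\|_{L^n(B_\rho)}$ for $r\le\rho/4$.

(b) If $\operatorname{div}F(\nabla u)=0$ off $\overline B_\rho$, then $u(\infty):=\lim_{r\to\infty}m_r(u)$ exists, and for fixed $z$ the averages $m_r^z(u)$ have the same limit.

(c) If $u_j\to u$ in $X$ and $\operatorname{div}F(\nabla u_j)=0$ in a fixed ball $B_\rho$ for all $j$, then $\operatorname{div}F(\nabla u)=0$ in $B_\rho$ and $u_j(0)-m_s(u_j)\to u(0)-m_s(u)$ for every $s>0$.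

These values are defined up to the additive constant of $u$, and only differences will be used. If $0$ is a Lebesgue point of $u$, then $u(0)$ is the Lebesgue value, because $A_r\subset B_{2r}$ and $|A_r|\ge\frac12|B_{2r}|$.

**Proof of (a).** Let $0<r'\le r\le\rho/4$ and $2^{-k-1}r<r'\le2^{-k}r$. Going from $r$ down to $2^{-k}r$ by halving, and then to $r'$, (5) gives
$$|m_r(u)-m_{r'}(u)|\le C\sum_{i=0}^k\|\nabla u\|_{L^n(B_{4\cdot2^{-i}r})}.$$
Under the growth hypothesis the sum is at most $C\sum_i(K(4\cdot2^{-i}r)^\beta)^{1/n}\le C_\beta K^{1/n}r^{\beta/n}$, so $m_r(u)$ is Cauchy as $r\to0$. If the equation is homogeneous in $B_\rho$, Lemma 1(a) supplies the growth hypothesis, and the sum is at most $C(r/\rho)^{\gamma/n}\|\nabla u\|_{L^n(B_\rho)}$; let $r'\to0$.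

**Proof of (b).** For $\rho\le r\le r'$, (5) and Lemma 1(b) give $|m_r(u)-m_{r'}(u)|\le C\sum_{i\ge0}\|\nabla u\|_{L^n(|x|>2^ir)}\le C(\rho/r)^{\gamma/n}\|\nabla u\|_n$, so the limit exists. If $r>2|z|$, then $A_r$ and $z+A_r$ both lie in $B_{3r}\setminus B_{r/2}$, so their averages differ by at most $C\|\nabla u\|_{L^n(|x|>r/2)}\to0$.

**Proof of (c).** Since $|F(A)-F(B)|\le C(|A|^{n-2}+|B|^{n-2})|A-B|$, Hölder gives $F(\nabla u_j)\to F(\nabla u)$ in $L^{n'}$, so the equation passes to the limit. For fixed $r\le\rho/4$, $(m_r-m_s)(u_j)\to(m_r-m_s)(u)$. By (a), $|u_j(0)-m_r(u_j)|\le C(r/\rho)^{\gamma/n}\sup_j\|\nabla u_j\|_n$, and the same bound holds for $u$. Let $j\to\infty$, then $r\to0$. $\square$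

## Polygons, power growth, and the proof of Theorem 3

A sensible first approach is to look for a positive answer by running the hole-filling argument with the right-hand side kept. It works whenever the functional is small on small balls, at a power rate.

**Lemma 3.** Let $T\in X^*$, $u=S(T)$.

(a) Let $K\subset\mathbf R^n$ be compact, $\alpha,\Lambda',r_0>0$, and $|T(g)|\le\Lambda'r^\alpha\|\nabla g\|_n$ for all $y\in K$, $0<r\le r_0$, $g\in C_c^\infty(B_r(y))$. Then there are $C',\gamma_1>0$ with $\int_{B_r(y)}|\nabla u|^n\le C'r^{\gamma_1}$ for $y\in K$, $0<r\le r_0$, and $u$ is Hölder continuous near every interior point of $K$.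

(b) If $T$ vanishes off $\overline B_\rho$ and $u$ is continuous on $\mathbf R^n$, then $u$ is bounded.

**Proof of (a).** By mollification the hypothesis holds for $g\in W^{1,n}$ compactly supported in $B_r(y)$. Let $\eta\in C_c^\infty(B_r(y))$, $\eta=1$ on $B_{r/2}(y)$, $|\nabla\eta|\le C/r$, let $c$ be the average of $u$ over $B_r(y)\setminus B_{r/2}(y)$, and put $E(r)=\int_{B_r(y)}|\nabla u|^n$. By Poincaré, $g=\eta^n(u-c)$ has $\|\nabla g\|_n\le CE(r)^{1/n}$. Testing with $g$ and then using Young's inequality,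
$$E(r/2)\le C_1(E(r)-E(r/2))+C_2r^\alpha E(r)^{1/n}\le C_1(E(r)-E(r/2))+\tfrac12E(r)+C_3r^{\alpha n'},$$
where $C_2,C_3$ depend also on $\Lambda'$. So $E(r/2)\le\theta E(r)+C_3r^{\alpha n'}$ with $\theta=\frac{C_1+1/2}{C_1+1}<1$. Iterating,
$$E(2^{-k}r_0)\le\theta^kE(r_0)+C_3\sum_{i<k}\theta^i(2^{-(k-1-i)}r_0)^{\alpha n'}.$$
With $q=\max(\theta,2^{-\alpha n'})<1$ the right side is at most $C'(1+k)q^{k-1}$, hence at most $C''\tilde q^{\,k}$ for any fixed $\tilde q\in(q,1)$. Here $E(r_0)\le\|\nabla u\|_n^n$, so the constants are uniform in $y\in K$. This is the claimed bound with $\gamma_1=\log_2(1/\tilde q)$. Morrey's Dirichlet growth theorem turns it into Hölder continuity with exponent $\gamma_1/n$ near interior points of $K$.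

**Proof of (b).** On $\overline B_{4\rho}$ the field is bounded by continuity. Let $|x|=2r>4\rho$. Then $u$ solves the homogeneous equation in $B_{r/2}(x)$, and Lemma 2(a), centered at $x$, gives $|u(x)-m^x_{r/8}(u)|\le C\|\nabla u\|_n$. Poincaré in $B_{4r}$ gives $|m^x_{r/8}(u)-m_r(u)|\le C\|\nabla u\|_n$. Finally $r\mapsto m_r(u)$ is continuous and has a limit at infinity by Lemma 2(b), so it is bounded for $r\ge\rho$. $\square$

**The simplest curves.** Let $\Gamma$ be a closed polygon with $m$ edges, $y\in\mathbf R^n$ and $g\in C_c^\infty(B_r(y))$. For a point $z\in B_r(y)$ on an edge $I$ let $D_z$ be the $(n-1)$-dimensional disc of radius $2r$ about $z$ perpendicular to $I$. Since $g$ vanishes on $\partial D_z$ and $n>n-1$, Morrey's inequality in dimension $n-1$ gives $|g(z)|\le Cr^{1-\frac{n-1}n}\|\nabla g\|_{L^n(D_z)}=Cr^{1/n}\|\nabla g\|_{L^n(D_z)}$. By Hölder along $I\cap B_r(y)$, whose length is at most $2r$, and by Fubini, $\int_I|g|\,d\mathcal H^1\le Cr^{1/n}r^{1-1/n}\|\nabla g\|_n=Cr\|\nabla g\|_n$.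 Summing over edges, $|[\Gamma](g)|\le Cm\,r\|\nabla g\|_n$. So Lemma 3 applies with $\alpha=1$: for a polygon, $S([\Gamma])$ is Hölder continuous and bounded. Polygons are not counterexamples.

**Proof of Theorem 3.** Let $T$ be the functional of $\mu$ and $u=\varphi=S(T)$. Let $K\subset U$ be compact, $4r_0\le\min(1,\operatorname{dist}(K,U^c))$, $y\in K$, $0<r\le r_0$. In this proof $C$ may depend on $n,\alpha,\Lambda$.

**Step 1 (verify the hypothesis of Lemma 3(a)).** Let $g\in C_c^\infty(B_r(y))$ and $\nu=|\mu|\llcorner B_r(y)$. The standard representation gives $|g(x)|\le C\int|\nabla g(z)||x-z|^{1-n}dz$. For $|x-z|<2r$ we have $\int_{|x-z|}^{4r}t^{-n}dt=\frac{|x-z|^{1-n}-(4r)^{1-n}}{n-1}\ge\frac{1-2^{1-n}}{n-1}|x-z|^{1-n}$. Integrating $|g|$ against $\nu$ and using Fubini and Hölder,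
$$|T(g)|\le\int|g|\,d\nu\le C\|\nabla g\|_n\Big\|\int_0^{4r}t^{-n}\nu(B_t(\cdot))\,dt\Big\|_{L^{n'}(B_r(y))}.$$
For $z\in B_r(y)\subset U$ and $t\le4r\le1$ we have $\nu(B_t(z))\le\Lambda t^\alpha$. Also $\int\nu(B_t(z))\,dz\le Ct^n\nu(\mathbf R^n)\le Ct^nr^\alpha$. Interpolating between these two,
$$\|\nu(B_t(\cdot))\|_{L^{n'}(B_r(y))}\le(\Lambda t^\alpha)^{1/n}(Ct^nr^\alpha)^{1/n'}\le C\,t^{\,n-1+\alpha/n}\,r^{\alpha/n'}.$$
By Minkowski, $|T(g)|\le Cr^{\alpha/n'}\int_0^{4r}t^{-1+\alpha/n}dt\,\|\nabla g\|_n\le Cr^\alpha\|\nabla g\|_n$.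

**Step 2 (conclude).** Lemma 3(a) applies on every compact $K\subset U$, so $u$ is locally Hölder continuous in $U$. If $U=\mathbf R^n$ and $\operatorname{supp}\mu$ is compact, Lemma 3(b) gives $u\in L^\infty\cap C$.

**Step 3 (curves).** If $\mathcal H^1(\Gamma\cap B_r(x))\le\Lambda r^\alpha$ for all $x$ and $r\le1$, apply Step 2 to $\mu=A_\Gamma^{-1}t\,\mathcal H^1\llcorner\Gamma$, using (9). For the $\Gamma$ of Theorem 1, each $x\ne0$ has a ball $B_{2\varrho}(x)$ in which $\Gamma$ lies in $m$ segments. For $y\in B_\varrho(x)$ we get $|\mu|(B_r(y))\le2mA_\Gamma^{-1}r$ if $r\le\varrho$, and $|\mu|(B_r(y))\le\|\mu\|\le\|\mu\|r/\varrho$ if $\varrho<r\le1$. So the first part applies with $U=B_\varrho(x)$, $\alpha=1$. $\blacksquare$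

**Where this approach stops.** Finite total mass gives no power rate. Take a unit square loop $\sigma$ and $b=S(\sigma)$. By the two scalings,
$$S(a\,\sigma^\lambda)=a^{1/(n-1)}\,b(\cdot/\lambda).$$
The measure $a\sigma^\lambda$ has mass at most $4a$. The field it creates has oscillation proportional to $a^{1/(n-1)}$, whatever the scale $\lambda$ is. Put such loops with weights $a_1,a_2,\dots$ at rapidly decreasing scales around one point. Finite mass says $\sum a_k<\infty$, while control of the value at the point would seem to need $\sum a_k^{1/(n-1)}<\infty$. For $n=2$ these are the same condition. For $n\ge3$ they are not: with $a_k=k^{-(n-1)}$ the first series converges and the second is $\sum\frac1k=\infty$. This suggests a counterexample, provided that the values really add up.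

## Adding a bubble at a much smaller scale

Values do not add in general, because the operator is nonlinear: two copies of $\sigma$ at the same scale give $S(2\sigma)=2^{1/(n-1)}b$, not $2b$. If $a_k$ were piled up at one scale, the total effect would be $(\sum a_k)^{1/(n-1)}$, which is finite. The point is that widely separated scales do not interact: where the gradient of the old field carries energy, that of the new bubble carries almost none, and conversely. By (4), the error in additivity consists of products of the two gradients. Values are not controlled by the $X$-norm, but by (5) the loss is only logarithmic in the ratio of scales. So a power-type bound for the error is enough, and the decay in Lemma 1 supplies one.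

**Lemma 4 (bubble).** Let $T,\sigma\in X^*$, $u=S(T)$, $b=S(\sigma)$, $c>0$. Assume $\int_{B_s}|\nabla u|^n\le Ks^\beta$ for $0<s\le\rho$ (some $K,\beta>0$) and that $\sigma$ vanishes off $\overline B_{R_0}$. Let $w_\lambda=S(T+c^{n-1}\sigma^\lambda)$. As $\lambda\to0$:

(i) $w_\lambda\rightharpoonup u$ weakly in $X$;

(ii) for fixed $\delta,s>0$: $m_{\delta\lambda}(w_\lambda)-m_s(w_\lambda)\to u(0)-m_s(u)+c\,(m_\delta(b)-b(\infty))$;

(iii) if moreover $T$ vanishes in $B_\rho$ and $\sigma$ vanishes in some $B_d$, $d>0$, then $w_\lambda(0)-m_s(w_\lambda)\to u(0)-m_s(u)+c\,(b(0)-b(\infty))$ for every $s>0$.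

**Step 1 (the error is a power of $\lambda$).** Put $b_\lambda=c\,b(\cdot/\lambda)=S(c^{n-1}\sigma^\lambda)$ and $e=w_\lambda-u-b_\lambda$. By the three equations, $\int(F(\nabla w_\lambda)-F(\nabla u)-F(\nabla b_\lambda)):\nabla e=0$. With
$$H=F(\nabla u+\nabla b_\lambda)-F(\nabla u)-F(\nabla b_\lambda),$$
(3) yields
$$2^{1-n}\|\nabla e\|_n^n\le\int(F(\nabla w_\lambda)-F(\nabla u+\nabla b_\lambda)):\nabla e=-\int H:\nabla e\le\|H\|_{n'}\|\nabla e\|_n.$$
By (4) and Hölder (note $\frac{n-2}n+\frac1n=\frac1{n'}$), for any measurable set $D$,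
$$\|H\|_{L^{n'}(D)}\le C\big(\|\nabla u\|_{L^n(D)}^{n-2}\|\nabla b_\lambda\|_{L^n(D)}+\|\nabla u\|_{L^n(D)}\|\nabla b_\lambda\|_{L^n(D)}^{n-2}\big).$$
Take $D=B_{\sqrt\lambda}$ and its complement, with $\sqrt\lambda\le\rho$ and $\lambda^{-1/2}\ge R_0$. In the ball, $\|\nabla u\|_{L^n(B_{\sqrt\lambda})}\le K^{1/n}\lambda^{\beta/2n}$. In the complement, Lemma 1(b) with radius $R_0$ gives $\|\nabla b_\lambda\|_{L^n(|x|>\sqrt\lambda)}=c\|\nabla b\|_{L^n(|x|>\lambda^{-1/2})}\le C'\lambda^{\gamma/2n}$. All other norms are bounded, since $\|\nabla b_\lambda\|_n=c\|\nabla b\|_n$. As $n-2\ge1$, every term carries a positive power of $\lambda$. So there are $C',\gamma'>0$ independent of $\lambda$ with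
$$\|\nabla e\|_n\le C'\lambda^{\gamma'}. \tag{10}$$

**Step 2 (weak convergence).** Every functional on $X$ has the form $\psi\mapsto\int\nabla\psi:G$ with $G\in L^{n'}$. We have
$$\Big|\int\nabla b_\lambda:G\Big|\le\|\nabla b_\lambda\|_n\|G\|_{L^{n'}(B_{\sqrt\lambda})}+\|\nabla b_\lambda\|_{L^n(|x|>\sqrt\lambda)}\|G\|_{n'}\to0,$$
and $\nabla e\to0$ in $L^n$. This is (i).

**Step 3 (averages).** Since $m_r(b(\cdot/\lambda))=m_{r/\lambda}(b)$,
$$[m_{\delta\lambda}-m_s](w_\lambda)=[m_{\delta\lambda}-m_s](u)+c\,[m_\delta(b)-m_{s/\lambda}(b)]+[m_{\delta\lambda}-m_s](e).$$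
The first bracket tends to $u(0)-m_s(u)$ by Lemma 2(a), and $m_{s/\lambda}(b)\to b(\infty)$ by Lemma 2(b). By (5) and (10) the last term is at most $C(1+|\log\frac s{\delta\lambda}|)C'\lambda^{\gamma'}\to0$. This is (ii).

**Step 4 (the value at $0$).** If $d\lambda\le\rho$, then $T+c^{n-1}\sigma^\lambda$ vanishes in $B_{d\lambda}$. Lemma 2(a) in $B_{d\lambda}$ gives, for $\delta\le d/4$, $|w_\lambda(0)-m_{\delta\lambda}(w_\lambda)|\le C(\delta/d)^{\gamma/n}\sup_\lambda\|\nabla w_\lambda\|_n$, and the supremum is finite. Use (ii), let $\lambda\to0$, then $\delta\to0$, with $m_\delta(b)\to b(0)$. This is (iii). $\square$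

The lemma may be centered at any $z$, with $\sigma^{z,\lambda}$ and $m^z_r$ in place of $\sigma^\lambda$ and $m_r$: apply it to $T^{-z,1}$, because $(\sigma^{z,\lambda})^{-z,1}=\sigma^\lambda$ and $S(T^{-z,1})=S(T)(\cdot+z)$.

## Accumulating the harmonic series: failure for measures

**The square bubble.** We need a loop whose bubble satisfies $b(0)\ne b(\infty)$. Let $Q_0\subset\mathbf R^2\times\{0\}$ be a unit square, $\sigma_0=[\partial Q_0]\ne0$ the functional of its oriented boundary, $b_0=S(\sigma_0)$. If $b_0=b_0(\infty)$ a.e., then $b_0$ is constant and $\sigma_0=0$, a contradiction. So $\{b_0\ne b_0(\infty)\}$ has positive measure. It contains a Lebesgue point $x_0\notin\partial Q_0$ of $b_0$, whose Lebesgue value is $b_0(x_0)\ne b_0(\infty)$. Let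
$$R=Q_0-x_0,\quad\sigma=[\partial R],\quad b=S(\sigma)=b_0(\cdot+x_0),\quad R_0=\max_{\partial R}|x|,\quad d=\operatorname{dist}(0,\partial R)>0,$$
and let $q_0,q_1,q_2,q_3$ be the vertices of $R$ in cyclic order; they are nonzero. Then $\sigma$ vanishes in $B_d$ and off $\overline B_{R_0}$. Since $m_r(b)=m_r^{x_0}(b_0)$, Lemma 2 gives $b(0)=b_0(x_0)$ and $b(\infty)=b_0(\infty)$. So
$$v:=b(0)-b(\infty)\ne0.$$

**Lemma 5 (bookkeeping).** Write $D(u)=u(0)-m_1(u)$. Let $T_0,T_1,\dots\in X^*$ each vanish in a ball about $0$, let $T_K\to T$ in $X^*$, $u_K=S(T_K)$, $u=S(T)$. Suppose that radii $r_K\in(0,2^{-K}]$ satisfy, for all $K\ge1$,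
$$\big|D(u_K)-D(u_{K-1})-\tfrac1Kv\big|\le2^{-K},\qquad\big|[m_{r_j}-m_1](u_K-u_{K-1})\big|\le2^{-K}\ (1\le j<K),\qquad|m_{r_K}(u_K)-u_K(0)|\le2^{-K}. \tag{11}$$
Then $u$ (plus any constant) is essentially unbounded in every neighborhood of $0$.

**Proof.** The first condition makes the values at $0$ diverge; the other two transfer this to averages of the limit. Let $\epsilon=v/|v|$. Summing the first condition, $D(u_K)\cdot\epsilon\ge D(u_0)\cdot\epsilon+|v|\sum_{k\le K}\frac1k-1$. By (7), $u_L\to u$ in $X$. So summing the second condition, with $j=K$, over the indices $L>K$ gives $|[m_{r_K}-m_1](u-u_K)|\le1$. With the third condition,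
$$(m_{r_K}(u)-m_1(u))\cdot\epsilon\ge[m_{r_K}-m_1](u_K)\cdot\epsilon-1\ge D(u_K)\cdot\epsilon-2\ge D(u_0)\cdot\epsilon+|v|\sum_{k\le K}\frac1k-3\to\infty.$$
The averages of $u$ over the annuli $A_{r_K}$ are unbounded, and $r_K\to0$. $\square$

**Question (b) already.** Put $c_K=\frac1K$ and $a_K=c_K^{n-1}$, so $\sum a_K<\infty$. Start from $T_0=0$ and let $T_K=T_{K-1}+a_K\sigma^{\lambda_K}$. Each $T_{K-1}$ vanishes near $0$, so Lemma 4(iii) with $s=1$ and Lemma 4(i), applied to the finitely many fixed functionals $m_{r_j}-m_1$, $j<K$, show that a small $\lambda_K$ achieves the first two conditions of (11). Lemma 2(a) then provides $r_K$. As $\|a_K\sigma^{\lambda_K}\|_{X^*}=a_K\|\sigma\|_{X^*}$ is summable, $T_K$ converges in $X^*$. The measures converge in total variation, and the limit is divergence-free. By Lemma 5 the answer to (b) is no. What remains is to replace infinitely many weighted loops by one simple curve.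

## Closed walks that converge only in the dual norm

The weight can be produced by winding. For the square loop, $[\partial(\lambda R)](\psi)=\lambda\,\sigma(\psi(\lambda\,\cdot))$, so
$$N[\partial(\lambda R)]=a\,\sigma^\lambda\qquad\text{if }\lambda=a/N. \tag{12}$$
A curve that goes $N$ times around $\lambda R$ costs length $4N\lambda=4a$. Such a curve is not simple, so we must perturb it to an embedded one and know that the perturbation is harmless. The inequality (2) alone does not say so: moving an edge by $\varepsilon$ changes the measure by a thin closed quadrilateral whose mass is about twice the length of the edge, however small $\varepsilon$ is. The next lemma shows that the $X^*$-norm is nevertheless small.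

**Definition (closed walk).** For points $W=(X_0,X_1,\dots,X_M=X_0)$, with repetitions and crossings allowed, let $[W](\psi)=\sum_i\int_{[X_{i-1},X_i]}\psi\cdot t$. For example, $(A,B,A)$ has $[W]=0$. This is a divergence-free measure of mass at most $\mathrm{length}(W)$, so $\|[W]\|_{X^*}\le C_n\,\mathrm{length}(W)$ by (2).

**Lemma 6.** If $W^j=(X_0^j,\dots,X_M^j=X_0^j)$ are closed walks with $X_i^j\to X_i$ for all $i$, then $[W^j]\to[W]$ in $X^*$.

**Step 1 (reduce to thin triangles).** The connecting segments cancel cyclically in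
$$[W^j]-[W]=\sum_i\big[(X_{i-1}^j,X_i^j,X_i,X_{i-1},X_{i-1}^j)\big],$$
and each quadrilateral splits along a diagonal: $[(A',B',B,A,A')]=[(A',B',B,A')]+[(A',B,A,A')]$. Up to a cyclic shift each triangle has the form $(P,Q,Q',P)$, where $Q,Q'$ are corresponding old and new vertices. So it suffices that $\|[(P,Q,Q',P)]\|_{X^*}\to0$ when $\varepsilon=|QQ'|\to0$ and $|PQ|\to L$.

**Step 2 (reduce to isosceles triangles).** If $L=0$, the perimeter tends to $0$ and (2) suffices. Let $L>0$ and put $Q''=P+|PQ|\frac{Q'-P}{|Q'-P|}$. Then $|Q'Q''|=\big||PQ'|-|PQ|\big|\le\varepsilon$ and $|QQ''|\le2\varepsilon$. Since $P,Q',Q''$ are collinear,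
$$[(P,Q,Q',P)]-[(P,Q,Q'',P)]=[(Q,Q',Q'',Q)],$$
which has norm at most $4C_n\varepsilon$. So it suffices to prove
$$\|[(P,Q,Q',P)]\|_{X^*}\le CL^{1-1/n}\varepsilon^{1/n}\qquad\text{if }|PQ|=|PQ'|=L,\ |QQ'|=\varepsilon\le L. \tag{13}$$

**Step 3 (normalize and split).** Since $[\lambda W](\psi)=\lambda[W](\psi(\lambda\,\cdot))$, we have $\|[\lambda W]\|_{X^*}=\lambda\|[W]\|_{X^*}$, and we may take $P=0$, $L=1$, and $Q=e$, $Q'=e'$ unit vectors with $|e-e'|=\varepsilon\le1$. Let $\psi\in C_c^\infty$. Subtracting a constant changes neither side, so assume $\int_{B_3}\psi=0$ (now $\psi$ is only smooth), whence $\|\psi\|_{W^{1,n}(B_3)}\le C\|\nabla\psi\|_n$. Then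
$$[(0,e,e',0)](\psi)=\int_0^1(\psi(\tau e)-\psi(\tau e'))\cdot e\,d\tau+\int_0^1\psi(\tau e')\cdot(e-e')\,d\tau+\int_{[e,e']}\psi\cdot t.$$

**Step 4 (first term: Morrey on spheres).** For $g\in C^1(S^{n-1})$ we claim $|g(e)-g(e')|\le C|e-e'|^{1/n}\|\nabla g\|_{L^n(S^{n-1})}$. Indeed $e,e'$ lie in the closed hemisphere centered at the midpoint of the shorter arc between them. Stereographic projection maps this hemisphere onto the closed unit ball of $\mathbf R^{n-1}$, bi-Lipschitz with constants depending only on $n$. There Morrey's inequality with exponent $n>n-1$ gives the Hölder exponent $1-\frac{n-1}n=\frac1n$. Apply the claim to $g(\omega)=\psi(\tau\omega)$, for which $\|\nabla g\|_{L^n(S^{n-1})}\le\tau\cdot\tau^{-(n-1)/n}\|\nabla\psi\|_{L^n(\partial B_\tau)}$: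
$$|\psi(\tau e)-\psi(\tau e')|\le C(\tau\varepsilon)^{1/n}\|\nabla\psi\|_{L^n(\partial B_\tau)}.$$
By Hölder in $\tau\in(0,1)$ the first term is at most $C\varepsilon^{1/n}\|\nabla\psi\|_n$.

**Step 5 (other terms: slicing).** Let $I\subset\overline B_1$ be a segment of length $\ell$. For $z\in I$ let $D_z\subset B_3$ be the $(n-1)$-disc of radius $1$ about $z$ perpendicular to $I$. As $n>n-1$, $|\psi(z)|\le C\|\psi\|_{W^{1,n}(D_z)}$. By Hölder and Fubini, $\int_I|\psi|\,d\mathcal H^1\le C\ell^{1-1/n}\|\psi\|_{W^{1,n}(B_3)}\le C\ell^{1-1/n}\|\nabla\psi\|_n$. With $I=[0,e']$ the second term is at most $C\varepsilon\|\nabla\psi\|_n$. With $I=[e,e']$ the third is at most $C\varepsilon^{1-1/n}\|\nabla\psi\|_n$. As $\varepsilon\le1$ and $n\ge3$, both are at most $C\varepsilon^{1/n}\|\nabla\psi\|_n$. This proves (13). $\square$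

## Embedding the wound loops into simple polygons

As before $c_K=\frac1K$, $a_K=c_K^{n-1}$. We construct oriented simple closed polygons $\Gamma_K\not\ni0$, polygonal arcs $E_K\subset\Gamma_K$, scales $\lambda_K$ and radii $r_K\in(0,2^{-K}]$, and write $u_K=S([\Gamma_K])$. Start with a nondegenerate triangle $\Gamma_0=E_0$ that does not pass through $0$. Let $K\ge1$ and let stage $K-1$ be given.

**Step 1 (choose the scale of the new bubble).** For $N\in\mathbf N$ let $\lambda=a_K/N$ and, using (12),
$$w=S\big([\Gamma_{K-1}]+N[\partial(\lambda R)]\big)=S\big([\Gamma_{K-1}]+c_K^{n-1}\sigma^\lambda\big).$$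
As $[\Gamma_{K-1}]$ vanishes near $0$, Lemma 1(a) gives the decay hypothesis of Lemma 4. By Lemma 4(iii) and (i) we may fix $N$ so large that $\lambda_K:=\lambda\le2^{-K}$, $\lambda_K\le\lambda_{K-1}$ (if $K\ge2$), and
$$|D(w)-D(u_{K-1})-c_Kv|\le2^{-K-1},\qquad|[m_{r_j}-m_1](w-u_{K-1})|\le2^{-K-1}\ (1\le j<K). \tag{14}$$

**Step 2 (a closed walk with the right functional).** We connect $\Gamma_{K-1}$ to the small square by a path traversed in both directions. Pick an edge of $\Gamma_{K-1}$ lying in $E_{K-1}$ and a point $A$ in its relative interior with $A\notin\mathbf Rq_0$. For $K=1$ this is possible since a nondegenerate triangle is not contained in a line. For $K\ge2$ we take an edge contained in $\overline B(0,2R_0\lambda_{K-1})$; property (P) below, from stage $K-1$, provides it. Let $X_1,\dots,X_m$ be the vertices of $\Gamma_{K-1}$ in order, numbered so that $A\in[X_m,X_1]$. Let $p_1,\dots,p_M$, $M=4N+1$, be the points $\lambda q_0,\lambda q_1,\lambda q_2,\lambda q_3,\lambda q_0,\dots,\lambda q_3,\lambda q_0$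 visited in going $N$ times around $\lambda R$ (for $N=1$: $\lambda q_0,\lambda q_1,\lambda q_2,\lambda q_3,\lambda q_0$). Put
$$W=(A,X_1,\dots,X_m,A,p_1,\dots,p_M,A).$$
The pieces $A\to\lambda q_0$ and $\lambda q_0\to A$ cancel, so $[W]=[\Gamma_{K-1}]+N[\partial(\lambda R)]$ and $w=S([W])$. The segment $[A,\lambda q_0]$ avoids $0$ because $A\notin\mathbf Rq_0$ and $q_0\ne0$. Also $0\notin\lambda\,\partial R$ and $0\notin\Gamma_{K-1}$. So $W$ avoids some ball $\overline B_{\rho'}$.

**Step 3 (embed the walk by general position).** Let $A_1=A$, and let $A_2\in[X_m,X_1]$ be slightly after $A_1$, in the relative interior of the edge. Let $J_K=[A_1,A_2]$, and let $G$ be the arc $(A_2,X_1,\dots,X_m,A_1)$ of $\Gamma_{K-1}$. Put $Y_0=A_1$. Given $\tau>0$, choose successively $Y_1,\dots,Y_M$ with $|Y_i-p_i|\le\tau$ as follows. Let $\mathcal S_i$ consist of the edges of $G$ together with $[Y_0,Y_1],\dots,[Y_{i-2},Y_{i-1}]$. Require that $Y_i$ lie on none of the affine hulls of $\{Y_{i-1}\}\cup s$ and of $\{A_2\}\cup s$,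 $s\in\mathcal S_i$, and not on the line through $Y_{i-1}$ and $A_2$. (Here $Y_{i-1}\ne A_2$: for $i=1$ this is clear, and for $i\ge2$ the point $Y_{i-1}$ was chosen outside hulls that contain $A_2$.) These are finitely many affine subspaces of dimension at most $2<n$, so such $Y_i$ exist. Let
$$E_K=(A_1,Y_1,\dots,Y_M,A_2),\qquad\Gamma_K=G\cup E_K,$$
oriented as the walk $(A_2,X_1,\dots,X_m,A_1,Y_1,\dots,Y_M,A_2)$.

To see that $\Gamma_K$ is simple, go through the new edges. First, if $[Y_{i-1},Y_i]$ met some $s\in\mathcal S_i$ at a point other than $Y_{i-1}$, then $Y_i$ would lie in the affine hull of $\{Y_{i-1}\}\cup s$. So these intersections are contained in $\{Y_{i-1}\}$. For $i=1$ this says that $[Y_0,Y_1]$ meets $G$ only at its endpoint $A_1$. For $i\ge2$, $Y_{i-1}$ lies on no element of $\mathcal S_{i-1}$, so among the elements of $\mathcal S_i$ the segment $[Y_{i-1},Y_i]$ meets only $[Y_{i-2},Y_{i-1}]$, at $Y_{i-1}$. Second, $A_2$ lies on no $[Y_{i-1},Y_i]$: the edge $[A_2,X_1]\in\mathcal S_i$ meets $[Y_{i-1},Y_i]$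 in a subset of $\{Y_{i-1}\}$, and $Y_{i-1}\ne A_2$. Third, consider the closing edge $[Y_M,A_2]$. If it met some $s\in\mathcal S_M$ at a point other than $A_2$, then $Y_M$ would lie in the hull of $\{A_2\}\cup s$. So it meets these segments at most at $A_2$, which lies on none of the segments $[Y_{i-1},Y_i]$ and is the starting point of $G$. It meets $[Y_{M-1},Y_M]$ only at $Y_M$, since $Y_M$ is not on the line through $Y_{M-1}$ and $A_2$. Hence $\Gamma_K$ is a simple closed polygon.

**Step 4 (the embedding changes little).** As $A_2\to A$ and $\tau\to0$, the walks $(A_2,X_1,\dots,X_m,A_1,Y_1,\dots,Y_M,A_2)$ converge vertexwise to $W$ and eventually avoid $B_{\rho'/2}$. By Lemma 6, $[\Gamma_K]\to[W]$ in $X^*$, so $u_K\to w$ in $X$ by (7), and $D(u_K)\to D(w)$ by Lemma 2(c). The length of $E_K$ tends to $2|A-\lambda q_0|+4N\lambda=2|A-\lambda q_0|+4a_K$. So we may fix $A_2$ and $\tau$ such that $0\notin\Gamma_K$, $|J_K|\le2^{-K}$, and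
$$\|[\Gamma_K]-[\Gamma_{K-1}]-a_K\sigma^{\lambda_K}\|_{X^*}\le2^{-K},\quad|D(u_K)-D(w)|\le2^{-K-1},\quad|[m_{r_j}-m_1](u_K-w)|\le2^{-K-1}\ (1\le j<K), \tag{15}$$
$$\mathrm{length}(E_K)\le2|A-\lambda_Kq_0|+4a_K+2^{-K}. \tag{16}$$
We also take $\tau\le R_0\lambda_K$ so small that $Y_1,Y_2,Y_3$ are not collinear; they are close to $\lambda_Kq_0,\lambda_Kq_1,\lambda_Kq_2$.

**Step 5 (location, and the input for the next stage).** We record property (P). All $Y_i$, $1\le i\le M$, lie in $\overline B(0,2R_0\lambda_K)$, hence so do the edges $[Y_i,Y_{i+1}]$, $1\le i<M$. As $Y_1,Y_2,Y_3$ are not collinear, one of $[Y_1,Y_2]$, $[Y_2,Y_3]$ is not contained in the line $\mathbf Rq_0$, so it contains a relative interior point off that line. This is what Step 2 needs at stage $K+1$. If $K\ge2$, then also $A_1,A_2\in\overline B(0,2R_0\lambda_{K-1})$, so by convexity and $\lambda_K\le\lambda_{K-1}$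
$$E_K\cup J_K\subset\overline B(0,2R_0\lambda_{K-1}),\qquad|A-\lambda_Kq_0|\le4R_0\lambda_{K-1}\qquad(K\ge2). \tag{17}$$
Finally choose $r_K\in(0,2^{-K}]$ with $|m_{r_K}(u_K)-u_K(0)|\le2^{-K}$, possible by Lemma 2(a) since $[\Gamma_K]$ vanishes near $0$. Stage $K$ is complete.

## The limit curve and the end of the proof of Theorem 1

**Step 6 (parametrize the limit).** $\Gamma_K$ arises from $\Gamma_{K-1}$ by replacing $J_K$ with $E_K$, which has the same endpoints, and $J_{K+1}$ lies in the relative interior of an edge of $E_K$. Let $f_0:S^1\to\Gamma_0$ be an orientation-preserving homeomorphism and $I_1=f_0^{-1}(J_1)$, a proper closed arc. Given $f_{K-1}$ and $I_K=f_{K-1}^{-1}(J_K)$, let $f_K=f_{K-1}$ off $I_K$, and let $f_K|_{I_K}$ be a homeomorphism onto $E_K$ that agrees with $f_{K-1}$ at the endpoints of $I_K$. Since $J_{K+1}$ is a closed subarc of $E_K$ not containing its endpoints, we can choose $f_K|_{I_K}$ so that $I_{K+1}:=f_K^{-1}(J_{K+1})\subset\operatorname{int}I_K$ has $|I_{K+1}|\le\frac12|I_K|$.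 Each $f_K$ is an orientation-preserving homeomorphism of $S^1$ onto $\Gamma_K$. Let $\{s_*\}=\bigcap_KI_K$. By (17), $|f_K-f_{K-1}|\le4R_0\lambda_{K-1}\le4R_02^{1-K}$ for $K\ge2$, so $f_K\to f$ uniformly with $f$ continuous, and $f=f_K$ off $I_{K+1}$.

**Step 7 (the limit is a simple closed rectifiable curve through $0$).** As $f_K(s_*)\in E_K\subset\overline B(0,2R_0\lambda_{K-1})$ for $K\ge2$, $f(s_*)=0$. If $s\ne s'$ both differ from $s_*$, then for large $K$ both are off $I_{K+1}$, so $f(s)=f_K(s)\ne f_K(s')=f(s')$, and $f(s)\in\Gamma_K\not\ni0$. So $f$ is injective and $\Gamma=f(S^1)$ is a simple closed curve through $0$. By (16), (17), $\lambda_K\le2^{-K}$ and $\sum a_K<\infty$, we have $\sum_K\mathrm{length}(E_K)<\infty$. Since $\Gamma_K\subset\bigcup_{j\le K}E_j$ is simple, its length is at most that sum. Length is lower semicontinuous under uniform convergence, so $\Gamma$ is rectifiable.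

**Step 8 (structure away from $0$).** If $s\in I_{K+1}$, $s\ne s_*$, then $s\in I_L\setminus I_{L+1}$ for some $L>K$ and $f(s)=f_L(s)\in E_L$. So
$$f(I_{K+1})\subset\{0\}\cup\bigcup_{j>K}E_j. \tag{18}$$
For $K\ge1$, (17) shows that this set and $J_{K+1}$ lie in $\overline B(0,2R_0\lambda_K)$. Off $I_{K+1}$ we have $f=f_K$, so $\Gamma$ and the polygon $\Gamma_K$ coincide outside $\overline B(0,2R_0\lambda_K)$. As $\lambda_K\to0$, $\Gamma$ is locally a finite union of segments away from $0$.

**Step 9 ($[\Gamma_K]\to[\Gamma]$ in $X^*$).** For $\psi\in C_c^\infty$ the integrals over $f(S^1\setminus I_{K+1})$ agree, so by (18)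
$$\Big|\int_\Gamma\psi\cdot t-[\Gamma_K](\psi)\Big|\le\|\psi\|_\infty\Big(|J_{K+1}|+\sum_{j>K}\mathrm{length}(E_j)\Big)\to0.$$
By (15), $\|[\Gamma_K]-[\Gamma_{K-1}]\|_{X^*}\le a_K\|\sigma\|_{X^*}+2^{-K}$, which is summable. So $[\Gamma_K]$ converges in $X^*$, and by the display and density its limit is $[\Gamma]$.

**Step 10 (unboundedness).** Adding (14) and (15) gives the first two conditions of (11) for $T_K=[\Gamma_K]$, and $r_K$ was chosen to give the third. Lemma 5 shows that $u=S([\Gamma])$ is essentially unbounded in every neighborhood of $0$, whatever constant is added. A representative continuous at $0$ would be bounded near $0$, so none exists. Since $u$ is not constant, $[\Gamma]\ne0$ and $A_\Gamma=\|[\Gamma]\|_{X^*}>0$. By (9), $\varphi_\Gamma=A_\Gamma^{-1/(n-1)}u=S(A_\Gamma^{-1}[\Gamma])$ is a nonzero multiple of $u$ and is the solution of (1) for $\mu=A_\Gamma^{-1}t\,\mathcal H^1\llcorner\Gamma$. This proves Theorem 1. $\blacksquare$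

## Generic unboundedness on every open set

A subset of a complete metric space is residual if it contains a countable intersection of dense open sets; the irrational numbers in $\mathbf R$ are an example. By Baire's theorem residual sets are dense. The real Hardy space $\mathsf H^1$ consists of the $f\in L^1$ whose Riesz transforms are in $L^1$, normed by the sum of these $L^1$ norms. The norm is invariant under translations and under $f\mapsto\lambda^{-n}f(\cdot/\lambda)$. Bounded compactly supported functions with integral $0$ belong to $\mathsf H^1$.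

**Proof of Theorem 2.** In all three cases $Y$ is closed in its ambient space, hence Banach. As $\mathsf H^1\subset L^1\subset\mathcal M$ continuously, (2) embeds $Y$ continuously in $X^*$.

**Step 1 (a smooth bubble).** Fix a nonzero divergence-free $\sigma\in C_c^\infty(\mathbf R^n;\mathbf R^n)$, for instance $(\partial_2h,-\partial_1h,0,\dots,0)$ with $0\ne h\in C_c^\infty$. Since $\int\sigma_i=\int\sigma\cdot\nabla x_i=0$, $\sigma\in Y$ in all cases. The functional $\sigma^{z,\lambda}$ is given by the field $\lambda^{-n}\sigma((\cdot-z)/\lambda)$, so $\|\sigma^{z,\lambda}\|_Y=\|\sigma\|_Y$. As $b=S(\sigma)$ is not constant, after a translation $0$ is a Lebesgue point of $b$ with value $b(0)\ne b(\infty)$. Let $\epsilon=\frac{b(0)-b(\infty)}{|b(0)-b(\infty)|}$ and fix $\delta>0$ with $\kappa:=\epsilon\cdot(m_\delta(b)-b(\infty))>0$.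

**Step 2 (open sets that detect large values).** For an open ball $B$ with rational center and radius and $M\in\mathbf N$ let
$$G_{B,M}=\{T\in Y:\ |m_r^z(S(T))-m_1(S(T))|>M\text{ for some }B_{2r}(z)\subset B\}.$$
It is open, because $S:Y\to X$ is continuous and $m_r^z-m_1$ is bounded on $X$.

**Step 3 (these sets are dense).** Let $T_0\in Y$, $\eta>0$. Choose $k_0$ with $\|\sigma\|_Y\sum_{k>k_0}k^{-(n-1)}<\eta$, possible since $n\ge3$, and put $c_j=1/(k_0+j)$. Choose $h_0\in\mathbf R$ such that $\{x\in B:\epsilon\cdot(S(T_0)(x)-m_1(S(T_0)))>h_0\}$ has positive measure, and let $h_j=h_0+\frac\kappa2\sum_{i\le j}c_i$. Suppose $T_{j-1}\in Y$ is such that, with $u=S(T_{j-1})$, the set $\{x\in B:\epsilon\cdot(u(x)-m_1(u))>h_{j-1}\}$ has positive measure. Pick $z$ in this set that is a Lebesgue point of $u$, with value $u(z)$, and of $|\nabla u|^n$. Then $\int_{B_s(z)}|\nabla u|^n\le Ks^n$ for small $s$, and Lemma 4, centered at $z$, applies to $w=S(T_{j-1}+c_j^{n-1}\sigma^{z,\lambda})$. By (ii) with $s=1$, and by (i)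 for the fixed functional $m_1^z-m_1$, as $\lambda\to0$,
$$\epsilon\cdot(m_{\delta\lambda}^z(w)-m_1(w))\to\epsilon\cdot(u(z)-m_1(u))+c_j\kappa>h_{j-1}+c_j\kappa>h_j.$$
Choose $\lambda$ so small that the left side exceeds $h_j$ and $B_{2\delta\lambda}(z)\subset B$, and put $T_j=T_{j-1}+c_j^{n-1}\sigma^{z,\lambda}$. An average over an annulus in $B$ exceeds $h_j$, so $\{x\in B:\epsilon\cdot(S(T_j)(x)-m_1(S(T_j)))>h_j\}$ has positive measure, and the induction continues. Since $\sum c_j=\infty$, some $h_j>M$. At a Lebesgue point of $S(T_j)$ in the last set, averages over small annuli in $B$ show that $T_j\in G_{B,M}$. Moreover $\|T_j-T_0\|_Y\le\|\sigma\|_Y\sum_{i\le j}c_i^{n-1}<\eta$.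

**Step 4 (Baire).** The intersection of the countably many $G_{B,M}$ is residual, hence dense. For $T$ in it, the averages of $S(T)$ over annuli inside any rational ball $B$ are unbounded, so $S(T)$ is essentially unbounded on $B$. Every nonempty open set contains such a ball. $\blacksquare$
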